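# Linear forms in consecutive values of a completely additive function

## Irrational coefficients force $f=0$

**Theorem 1.** Let $k\ge 1$, let $\alpha_0,\dots,\alpha_k\in\mathbb R$, and let $f:\mathbb N\to\mathbb R$ be completely additive, that is, $f(mn)=f(m)+f(n)$ for all positive integers $m,n$. Suppose that for some $n_0$
$$\sum_{j=0}^k\alpha_jf(n+j)\in\mathbb Q\qquad\text{for all }n\ge n_0 .$$
Then $\alpha_jf(n)\in\mathbb Q$ for all $0\le j\le k$ and all $n\ge1$. In particular, if $\alpha_0=1$ and some $\alpha_s$ is irrational, then $f=0$. Conversely, if $\alpha_0=1$ and all $\alpha_j$ are rational with common denominator $b$, then $f=b\,\Omega\ne0$, where $\Omega$ counts prime factors with multiplicity, satisfies $\sum_j\alpha_jf(n+j)\in\mathbb Z$ for all $n$.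

The theorem settles the following conjecture, stated in the paper "On arithmetic functions with regularity properties", where it is proved for $k=2$. Let $E$ be the shift $Ex_n=x_{n+1}$, and let $P(z)=1+\alpha_1z+\dots+\alpha_kz^k$ $(k\ge1)$ have real coefficients, at least one of them irrational. The conjecture says that if a completely additive $f$ satisfies
$$P(E)f(n)=f(n)+\alpha_1f(n+1)+\dots+\alpha_kf(n+k)\equiv0\pmod 1\qquad(n=1,2,\dots),$$
then $f$ is identically zero. Here $a\equiv b\pmod 1$ means $a-b\in\mathbb Z$. Theorem 1 proves it for every $k\ge1$, under a weaker hypothesis: rational values for large $n$ suffice, in place of integer values for all $n$.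

Let us unpack this. From now on "additive" means completely additive. Such an $f$ has $f(1)=0$, and $f(n)=\sum_p v_p(n)f(p)$, where $v_p(n)$ is the exponent of the prime $p$ in $n$. The values $f(p)$ at primes can be prescribed freely and determine $f$. Examples are $\log$, $\Omega$, and $v_p$ for a fixed $p$.

So an additive function has infinitely many free parameters, one per prime, and multiplication sees them independently. The hypothesis links neighbors $n,n+1,\dots,n+k$, whose factorizations have little to do with each other. The theorem says that one such additive link, with an irrational coefficient in it, is too much for any $f\neq 0$ to bear. The irrationality is necessary: for $P(z)=1+\tfrac12z$ and $f=2\Omega$ we have $P(E)f(n)=2\Omega(n)+\Omega(n+1)\in\mathbb Z$. The general converse is the same computation: $\sum_j\alpha_jb\,\Omega(n+j)$ is an integer because each $\alpha_jb$ is.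

## Removing the rationals with a linear functional

Integrality is awkward to use directly. The first move is to replace it by an exact equation, at the price of allowing several different additive functions. Theorem 1 then follows from two more general results.

**Theorem 2.** Let $W\subset V$ be $\mathbb Q$-vector spaces and $f_0,\dots,f_k:\mathbb N\to V$ additive. If $\sum_jf_j(n+j)\in W$ for all $n\ge n_0$, then $f_j(n)\in W$ for all $n$ and $j$.

**Theorem 3.** Let $f_0,\dots,f_k:\mathbb N\to\mathbb R$ be additive and put $L(n)=\sum_{j=0}^kf_j(n+j)$.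

(i) If $L(n)=o(\log n)$ as $n\to\infty$, then there are $c_j\in\mathbb R$ with $\sum_jc_j=0$ and $f_j(n)=c_j\log n$ for all $n,j$.

(ii) If $L(n)=o(n^{-k})$, in particular if $L(n)=0$ for all $n\ge n_0$, then $f_0=\dots=f_k=0$.

Logarithms must appear in (i): for instance $\log n-2\log(n+1)+\log(n+2)=\log\big(1-\tfrac1{(n+1)^2}\big)$ tends to $0$.

**Step 1 (3(i) implies 3(ii)).** The aim is to see that logarithms cannot cancel to order higher than $n^{-k}$. By (i), $f_j=c_j\log$ with $\sum_jc_j=0$. Put $s_l=\sum_jc_jj^l$ with $0^0=1$, so $s_0=0$. Then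
$$L(n)=\sum_jc_j\log\Big(1+\frac jn\Big)=\sum_{l=1}^k\frac{(-1)^{l-1}s_l}{l\,n^l}+O(n^{-k-1}).$$
If $L(n)=o(n^{-k})$, we read off successively $s_1=0,\dots,s_k=0$. Thus $\sum_jc_jj^l=0$ for $0\le l\le k$. The matrix of this system is the Vandermonde matrix with the distinct nodes $0,1,\dots,k$, so all $c_j=0$.

The rate in (ii) is right: for $c_j=(-1)^j\binom kj$ we have $s_0=\dots=s_{k-1}=0$ and $s_k=(-1)^kk!$, so $L(n)=-(k-1)!\,n^{-k}+O(n^{-k-1})$ although the $f_j$ are not zero.

**Step 2 (3(ii) implies Theorem 2).** The aim is to turn "lies in $W$" into "equals $0$". Suppose $v=f_j(m)\notin W$. Extend a basis of $W$ by $v$ and then to a basis of $V$; this gives a $\mathbb Q$-linear map $\mu:V\to\mathbb Q$ with $\mu|_W=0$ and $\mu(v)=1$. (Example: $V=\mathbb Q+\mathbb Q\sqrt2$, $W=\mathbb Q$, $\mu(a+b\sqrt2)=b$.) The functions $\mu\circ f_i$ are additive and real valued, and $\sum_i\mu(f_i(n+i))=0$ for $n\ge n_0$. By Theorem 3(ii), $\mu\circ f_j=0$, contradicting $\mu(v)=1$.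

**Step 3 (Theorem 2 implies Theorem 1).** Take $V=\mathbb R$, $W=\mathbb Q$, $f_j=\alpha_jf$. Each $f_j$ is additive, so Theorem 2 gives $\alpha_jf(n)\in\mathbb Q$ for all $j,n$. If $\alpha_0=1$ and $\alpha_s\notin\mathbb Q$, then $f(n)$ and $\alpha_sf(n)$ are both rational, and this forces $f(n)=0$. The converse was checked above.

Everything now rests on Theorem 3(i).

## One shift by hand, and where two shifts resist

For $k=1$ the exact equation can be solved with one identity. Suppose $f_0(n)+f_1(n+1)=0$ for all $n\ge1$. For $n\ge2$,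
$$f_0(n-1)+f_0(n+1)=f_0(n^2-1)=-f_1(n^2)=-2f_1(n)=2f_0(n-1),$$
so $f_0(n+1)=f_0(n-1)$. Hence $f_0$ equals $f_0(1)=0$ at odd numbers and is constant, say $c$, at even numbers. From $c=f_0(4)=2f_0(2)=2c$ we get $c=0$. So $f_0=0$, and then $f_1=0$. With $f_0=\mu\circ f$ and $f_1=\mu\circ(\alpha f)$, as in Step 2, this proves the conjecture for $k=1$.

Try the same with three terms, $f_0(n-1)+f_1(n)+f_2(n+1)=0$. At the center $n^2$ it reads
$$f_0(n-1)+f_0(n+1)+2f_1(n)+f_2(n^2+1)=0.$$
The term $f_2(n^2+1)$ does not split: for $n=2,4,6$ the number $n^2+1$ is the prime $5,17,37$, and the equation just defines a new unknown. The identity does not close up, so we look for a method that does not need polynomial identities.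

A natural one is to isolate a chosen value. If $dm>j$, then taking $n=dm-j$ and using additivity of $f_j$ at $dm$,
$$L(dm-j)=f_j(d)+f_j(m)+\sum_{i\ne j}f_i(dm+i-j).\tag{1}$$
With $d=q$ a prime, and $m$ small compared with $q$, the cofactor $m$ is harmless. If we can choose $m$ so that every $qm+i-j$ is composed of primes smaller than $q$, then $f_j(q)$ is bounded by values at smaller primes, and we can induct. This runs into two difficulties.

1. For $m$ in a short range we can guarantee such an $m$ for most $q$ but not, by the counting below, for every $q$. Exceptional primes remain.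
2. Even without exceptions, if $|f_i(p)|\le\lambda\log p$ at smaller primes, then (1) bounds $|f_j(q)|$ by roughly $(k+1)\lambda\log q$. The constant is multiplied at each step. Such an argument can at best bound the size at level $y^B$ by $C_B$ times the size at level $y$, and a size like $(\log y)^A$ is consistent with that. It does not show that $f_j(q)/\log q$ is bounded, let alone constant.

The proof accepts both. Exceptional primes are tolerated as long as the sum of their reciprocals is small; a second use of (1), with $d$ a small prime power and $m$ long, recovers a bound for every small prime. This gives polynomial growth and nothing better. Then a different argument, averaging (1) over all $m$ and over primes $d=p$, gives an asymptotic formula with a true $o(\cdot)$. Fed back into (1), it yields an inequality in which the growth bound closes.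

## Tools, and the primes at which some $f_i$ is large

From here on $L(n)=o(\log n)$. The letters $p,q,q'$ denote primes. Implied constants and $C$ depend only on $k$ unless indicated, and $C$ may change from line to line. "Large" may depend on $k$ and on the functions $f_j$, but on nothing else unless indicated; in particular not on the parameters $\lambda,\kappa$ below. We use these textbook facts.

* Chebyshev: $\sum_{q\le u}\log q\ll u$, $\pi(u)\ll u/\log u$, and $\sum_{D<p\le2D}\frac1p\asymp\frac1{\log D}$ for $D\ge2$.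
* Mertens: for $2\le v\le u$, $\sum_{v<q\le u}\frac{\log q}q=\log\frac uv+O(1)$ and $\sum_{v<q\le u}\frac1q=\log\frac{\log u}{\log v}+O\big(\frac1{\log v}\big)$.
* Brun–Titchmarsh, in the form of Montgomery–Vaughan: if $(a,q)=1$ and $v>q$, an interval $(u,u+v]$ with $u>0$ contains at most $\frac{2v}{\varphi(q)\log(v/q)}$ primes $\equiv a\pmod q$.

We also use constantly that among $M$ consecutive integers a residue class modulo $r$ contains $M/r+O(1)$, and at most $M/r+1$, elements.

**Definition.** For $y\ge2$ and $\lambda\ge0$ put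
$$\Lambda(y)=\max_{0\le j\le k,\ p\le y}\frac{|f_j(p)|}{\log p},\qquad \mathcal B_i(y,\lambda)=\{q\le y:\ |f_i(q)|>\lambda\log q\},\qquad \beta(y,\lambda)=\sum_{i=0}^k\ \sum_{q\in\mathcal B_i(y,\lambda)}\frac1q .$$

So $\Lambda(y)$ is the worst size up to $y$, and $\beta(y,\lambda)$ measures how many primes are worse than $\lambda$. For example, if $f_0(p)=\log p$ except that $f_0(101)=100\log101$, and $f_i=0$ for $i\ge1$, then for $y\ge101$ we have $\Lambda(y)=100$ but $\mathcal B_0(y,1)=\{101\}$ and $\beta(y,1)=1/101$. One bad prime ruins $\Lambda$ and hardly affects $\beta$.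

Two observations:

(O) If all prime factors of $N$ are $\le y$ and none lies in $\mathcal B_i(y,\lambda)$, then $|f_i(N)|\le\lambda\log N$. (Sum over the prime factors.)

(O′) If $\beta(y,\lambda)<1/k$, then every prime in every $\mathcal B_i(y,\lambda)$ exceeds $k$. (Such a prime has $1/q\le\beta<1/k$.)

Fix once and for all
$$\eta=e^{-8k-12},\qquad\theta=\eta/4.$$

## Few values of a linear form have a huge prime factor

In (1) we must keep the primes dividing $dm+i-j$ away from the very top of the range, for two reasons. Residue-class counts $M/q+O(1)$ are useless for $q$ much larger than $M$, and the ascent needs primes smaller than the one we bound. The device is this: a number with a huge prime factor has a tiny cofactor, hence no medium-sized prime factors, whereas a typical number has several.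

**Lemma 4.** Let $x$ be large, $d$ a prime power or $1$, $M\ge x^{1/2}$ an integer with $dM\le x$, and $|h|\le k$. Then at most $M/(4(k+1))$ of the $m\in(M,2M]$ are such that $dm+h$ has a prime factor $>x^{1-\eta}$.

*Proof.* Let $I$ be the set of primes in $(x^{2\eta},x^{1/8}]$ not dividing $d$; at most one prime is omitted. By Mertens
$$U:=\sum_{p\in I}\frac1p\longrightarrow\log\frac{1/8}{2\eta}=\log\frac1{16\eta}=8k+12-\log16>8k+9 .$$
Let $\omega_I(N)=\#\{p\in I:p\mid N\}$. Let $N=dm+h$, so $0<N\le2x+k\le3x$, and let $q\mid N$ with $q>x^{1-\eta}$. Then $q\notin I$, so every $p\in I$ dividing $N$ divides $N/q<3x^\eta<x^{2\eta}$, which is impossible. Hence $\omega_I(N)=0$.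

It remains to show that $\omega_I$ rarely vanishes. Since $p\nmid d$ for $p\in I$, the condition $p\mid dm+h$ puts $m$ in one class modulo $p$, and for $p\ne p'$ the two conditions put it in one class modulo $pp'$. As $|I|\le x^{1/8}$,
$$\sum_m\omega_I(dm+h)=MU+O(x^{1/8}),\qquad\sum_m\omega_I(dm+h)^2\le MU^2+MU+O(x^{1/4}),$$
where in the second sum the pairs $p\ne p'$ give at most $MU^2+O(x^{1/4})$ and the pairs $p=p'$ give $MU+O(x^{1/8})$. Expanding the square and using $U\ll1$,
$$\sum_m(\omega_I(dm+h)-U)^2\le MU+O(x^{1/4})\le2MU$$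
for large $x$, because $M\ge x^{1/2}$. Each $m$ with $\omega_I=0$ contributes $U^2$, so there are at most $2M/U\le M/(4(k+1))$ of them. $\square$

## Descent: a few bad primes do not hurt small primes

**Lemma 5.** If $x$ is large and $\beta(x,\lambda)\le\frac1{8(k+1)}$, then $\Lambda(x^\theta)\le C(\lambda+1)$.

The point is that the conclusion holds for every prime up to $x^\theta$, although the hypothesis tolerates bad primes.

*Proof.* Let $p\le x^\theta$ and $0\le j\le k$. Let $r$ be minimal with $d:=p^r>x^\theta$, so $d\le x^{2\theta}=x^{\eta/2}$. Let $M=\lfloor x/d\rfloor\ge\frac12x^{1-\eta/2}$. For $m\in(M,2M]$ put $N_j=m$ and $N_i=dm+i-j$ $(i\ne j)$. With $n=dm-j$, (1) says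
$$L(n)=f_j(d)+\sum_{i=0}^kf_i(N_i).\tag{2}$$
We discard the bad $m$.

**Step 1 (huge primes).** We want all prime factors of all $N_i$ to be at most $x^{1-\eta}$. By Lemma 4, applied with $d=1$, $h=0$ for $N_j=m$ and with $h=i-j$ for the other $N_i$, this fails for at most $(k+1)\cdot\frac M{4(k+1)}=M/4$ of the $m$.

**Step 2 (bad primes).** We want no $q\in\mathcal B_i(x,\lambda)$ with $q\le x^{1-\eta}$ to divide $N_i$. If $i=j$, or if $i\neq j$ and $q\ne p$, then $q\mid N_i$ for at most $M/q+1$ values of $m$. If $i\ne j$ and $q=p$, then $p\mid dm+i-j$ would force $p\mid i-j\ne0$, so $p\le k$; this contradicts (O′), since $\frac1{8(k+1)}<\frac1k$. In total at most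
$$M\beta(x,\lambda)+(k+1)x^{1-\eta}\le\frac M{8(k+1)}+o(M)\le\frac M4$$
values of $m$ are affected, because $x^{1-\eta}\le2x^{-\eta/2}M$.

**Step 3 (conclusion).** Choose an $m$ outside both sets. All $N_i\le2x+k\le3x$, and (O) gives $|f_i(N_i)|\le\lambda\log3x$. For large $x$ also $|L(n)|\le\log n\le\log3x$. So (2) yields
$$r|f_j(p)|=|f_j(d)|\le\big((k+1)\lambda+1\big)\log3x,\qquad r\log p=\log d\ge\theta\log x,$$
and dividing gives $|f_j(p)|/\log p\le C(\lambda+1)$. $\square$

## Ascent: few bad primes up to $y$ means few up to $y^{1+\eta}$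

Now $d=q$ is a prime in $(y,y^{1+\eta}]$ and $m$ has size only $y^\eta$, so that the prime factors of $qm+i-j$ can be smaller than $y$. The proof of Lemma 4 fails for an individual $q$ here. The relevant medium primes exceed the length $M$ of the range of $m$, so in the counts $M/p+O(1)$ the error swamps the main term. We average over $q$ too; indeed over all integers $t$ in place of $q$.

**Lemma 6.** Let $y$ be large, $M=\lfloor y^\eta\rfloor$, $1\le|h|\le k$, and let $Q$ be an integer with $\lfloor y\rfloor\le Q\le y^{1+\eta}$. For an integer $t$ let $R_h(t)$ be the number of $m\in(M,2M]$ such that $tm+h$ has a prime factor $>y^{1-\eta}$. Then the number of integers $t\in(Q,2Q]$ with $R_h(t)>M/(4(k+1))$ is $\ll Q/M$.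

*Proof.* Let $I$ be the set of primes in $(y^{4\eta},y^{1/8}]$ and
$$U=\sum_{p\in I}\frac1p\longrightarrow\log\frac1{32\eta}=8k+12-\log32\in(8k+8,8k+9).$$
Since $tm+h\le4y^{1+2\eta}+k\le5y^{1+2\eta}$, a prime factor $>y^{1-\eta}$ is not in $I$ and leaves a cofactor $<5y^{3\eta}<y^{4\eta}$. So then $\omega_I(tm+h)=0$. We want, for most $t$, a variance bound over $m$. That variance is a combination of first and second factorial moments, and we show that each of these is close to its mean for most $t$.

**Step 1 (moments over $t$).** Let $\mathcal D$ be either $I$, or the family of products $pp'$ indexed by ordered pairs $p\ne p'$ in $I$. So $|\mathcal D|\le y^{1/4}$. Put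
$$A(t)=\sum_m\sum_{D\in\mathcal D}1_{D\mid tm+h},\qquad W=\sum_{D\in\mathcal D}\frac1D\ll1 .$$
The primes of $I$ exceed $2M$ and $k$, so each $D$ is coprime to each $m$, and $D\mid tm+h$ puts $t$ in one class modulo $D$. Hence
$$\sum_tA(t)=MQW+O(M|\mathcal D|).$$
For the second moment expand $A(t)^2$ over $m,m',D,D'$.

Let $m\ne m'$. A prime $p\in I$ cannot divide both $tm+h$ and $tm'+h$: it would divide $m'(tm+h)-m(tm'+h)=h(m'-m)\ne0$, while $|h|\le k<p$ and $|m-m'|<M<p$. So only coprime pairs $D,D'$ contribute, each giving $Q/(DD')+O(1)$.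

Let $m=m'$. Then $[D,D']$, the least common multiple, divides $tm+h$, and the contribution is at most $Q/[D,D']+1$. Altogether
$$\sum_tA(t)^2\le M^2QW^2+MQ\sum_{D,D'}\frac1{[D,D']}+O(M^2|\mathcal D|^2).$$
Here $[D,D']$ is a squarefree product of at most $4$ primes of $I$. Each value arises from at most $4^4$ pairs, since the at most four primes defining the pair are chosen among the at most four prime factors of the value. The sum of reciprocals of all such products is at most $(1+U)^4$. So the sum over $D,D'$ is $\ll1$. Also $M^2|\mathcal D|^2\le M\,y^{\eta+1/2}\ll MQ$. Therefore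
$$\sum_t(A(t)-MW)^2=\sum_tA(t)^2-2MW\sum_tA(t)+QM^2W^2\ll MQ ,$$
and $|A(t)-MW|\le M/3$ for all but $O(Q/M)$ of the $t$.

**Step 2 (variance over $m$ for a typical $t$).** Let $A_1,A_2$ be the functions for the two choices of $\mathcal D$, with $W_1=U$ and $W_2\le U^2$. Since $A_1(t)=\sum_m\omega_I(tm+h)$ and $A_2(t)=\sum_m(\omega_I^2-\omega_I)(tm+h)$, for all but $O(Q/M)$ of the $t$,
$$\sum_m(\omega_I(tm+h)-U)^2=A_2+(1-2U)A_1+MU^2\le\Big(MU^2+\frac M3\Big)+(1-2U)\Big(MU-\frac M3\Big)+MU^2 .$$
We used $1-2U<0$ and the lower bound for $A_1$. The right side equals $MU+\frac23MU\le2MU$. As in Lemma 4, $R_h(t)\le2M/U\le M/(4(k+1))$. $\square$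

**Lemma 7.** There is a function $\varepsilon(y)\to0$ $(y\to\infty)$ such that for all large $y$, all $\lambda\ge0$ and all $\kappa\le\frac1{24(k+1)}$ with $\beta(y,\lambda)\le\kappa$,
$$\beta\big(y^{1+\eta},\,4(k+1)(\lambda+1)\big)\le33(k+1)\kappa+\varepsilon(y).$$

*Proof.* Let $M=\lfloor y^\eta\rfloor$ and consider primes $q\in(y,y^{1+\eta}]$.

**Step 1 (huge primes).** We bound the set of $q$ for which too many $qm+h$ have a huge prime factor. Apply Lemma 6 with $Q=2^l\lfloor y\rfloor$, $l\ge0$, $Q\le y^{1+\eta}$. The intervals $(Q,2Q]$ cover all our primes, there are $\ll\log y$ of them, and in each the exceptional $t$ have $\sum1/t\ll\frac1Q\cdot\frac QM=\frac1M$. So the primes $q$ with $R_h(q)>M/(4(k+1))$ for some $h$ with $1\le|h|\le k$ have $\sum1/q\ll y^{-\eta}\log y\to0$. Call these $q$ exceptional of the first kind.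

**Step 2 (bad primes dividing $qm+i-j$).** Fix $j$. Let $b_j(q)$ be the number of $m\in(M,2M]$ such that $q'\mid qm+i-j$ for some $i\ne j$ and some $q'\in\mathcal B_i(y,\lambda)$ with $q'\le y^{1-\eta}$. By (O′), $q'>k$. Hence $q'\nmid m$, as otherwise $q'\mid i-j$. So for given $m,i,q'$ the prime $q$ lies in one fixed class modulo $q'$, and this class is nonzero because $q'\nmid i-j$. By Brun–Titchmarsh, since $2^ly/q'\ge y^\eta$, the sum of $1/q$ over such $q$ in $(2^ly,2^{l+1}y]$ is at most
$$\frac1{2^ly}\cdot\frac{2\cdot2^ly}{(q'-1)\log(2^ly/q')}\le\frac2{(q'-1)\eta\log y}\le\frac4{q'\eta\log y}.$$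
At most $\frac{\eta\log y}{\log2}+1\le2\eta\log y$ of these intervals meet $(y,y^{1+\eta}]$. Summing over $m$ ($M$ values), $i$ and $q'$,
$$\sum_q\frac{b_j(q)}q\le M\cdot8\sum_{i}\sum_{q'\in\mathcal B_i(y,\lambda)}\frac1{q'}\le8\kappa M .$$
So the primes $q$ with $b_j(q)>M/4$ have $\sum1/q\le32\kappa$. Call them exceptional of the second kind for $j$.

**Step 3 (bad primes dividing $m$).** The number of $m\in(M,2M]$ with a prime factor in $\mathcal B_j(y,\lambda)$ is at most $\sum_{q'\in\mathcal B_j(y,\lambda),\,q'\le2M}(M/q'+1)$. For $q'\le 2M$ we have $1\le2M/q'$, so this is at most $3\kappa M\le M/8$.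

**Step 4 (conclusion).** We now bound $f_j(q)$ for $q$ not exceptional of the first kind, nor of the second kind for $j$. The number of excluded $m$ is at most $k\cdot\frac M{4(k+1)}+\frac M4+\frac M8<M$. So there is $m\in(M,2M]$ such that $m$ has all its prime factors $\le2M\le y$ and outside $\mathcal B_j(y,\lambda)$, and each $qm+i-j$ $(i\ne j)$ has all its prime factors $\le y^{1-\eta}\le y$ and outside $\mathcal B_i(y,\lambda)$. All these numbers are at most $3y^{1+2\eta}$. By (1) with $d=q$, by (O), and by $|L(n)|\le\log n$ for large $n$,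
$$|f_j(q)|\le\big((k+1)\lambda+1\big)\log(3y^{1+2\eta})\le4(k+1)(\lambda+1)\log q .$$
So every $q\in(y,y^{1+\eta}]$ in $\mathcal B_j(y^{1+\eta},4(k+1)(\lambda+1))$ is exceptional. Summing over $j$, the exceptional primes contribute at most $32(k+1)\kappa+\varepsilon(y)$, with $\varepsilon(y)\ll y^{-\eta}\log y$. The primes $\le y$ contribute at most $\beta(y,\lambda)\le\kappa$, because $4(k+1)(\lambda+1)\ge\lambda$. The total is at most $33(k+1)\kappa+\varepsilon(y)$. $\square$

**Proposition 8.** For each fixed $B\ge1$ there is $C_B$ with $\Lambda(y^B)\le C_B(\Lambda(y)+1)$ for all large $y$ (large depending also on $B$).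

*Proof.* We climb a bounded number of times and then descend once. Choose $s$ with $\theta(1+\eta)^s\ge B$, put $y_i=y^{(1+\eta)^i}$, and start with $\lambda_0=\Lambda(y)$, $\kappa_0=0$; indeed $\beta(y_0,\lambda_0)=0$ by definition of $\Lambda$. Put $\lambda_{i+1}=4(k+1)(\lambda_i+1)$ and $\kappa_{i+1}=33(k+1)\kappa_i+\varepsilon(y_i)$. For $i\le s$ we have $\kappa_i\to0$ as $y\to\infty$, so for large $y$ Lemma 7 applies $s$ times. It gives $\beta(y_s,\lambda_s)\le\kappa_s=o(1)$ with $\lambda_s\ll_B\Lambda(y)+1$. Now Lemma 5 with $x=y_s$ and $\lambda=\lambda_s$ gives $\Lambda(y_s^\theta)\le C(\lambda_s+1)$, and $y_s^\theta=y^{\theta(1+\eta)^s}\ge y^B$. $\square$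

## Averaging over multiples of a prime

We now look for an asymptotic formula. Let $x$ be large and put
$$\Lambda^*=\Lambda(x^2)+1\ge1,\qquad A_i(u)=\sum_{q\le u}\frac{f_i(q)}q,$$
so that $|f_i(q)|\le\Lambda^*\log q$ for $q\le x^2$. For $1\le v\le u\le x^2$ Mertens gives
$$|A_i(u)-A_i(v)|\le\Lambda^*\big(\log(u/v)+C\big).\tag{3}$$
For $1\le u\le x^2$, additivity gives $\sum_{m\le u}f_i(m)=\sum_{q^a\le u}f_i(q)\lfloor u/q^a\rfloor$. The terms with $a\ge2$ are $\ll\Lambda^*u\sum_{q,\,a\ge2}\frac{\log q}{q^a}\ll\Lambda^*u$, and dropping the integer part for $a=1$ costs at most $\Lambda^*\sum_{q\le u}\log q\ll\Lambda^*u$ by Chebyshev. So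
$$\sum_{m\le u}f_i(m)=uA_i(u)+O(\Lambda^*u).\tag{4}$$
Sum $L(n)=o(\log n)$ over $n\le x$. Each shift by $i\le k$ costs $O(\Lambda^*\log x)$, so $x\sum_iA_i(x)=o(x\log x)+O(\Lambda^*x)$, that is,
$$\sum_iA_i(x)=o(\Lambda^*\log x).\tag{5}$$
This one relation mixes all the $f_i$. To separate them, sum $L$ over $n=pm-j$ only: by (1), the summand $f_j(p)$ appears once for each $m$. We expect the sum of $f_i(pm+h)$, $h\ne0$, to behave like $\frac xpA_i(x)$, as if $p$ had no influence. Subtracting (5) should leave $f_j(p)\approx A_j(x)-A_j(x/p)$.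

Where does this stop working for a single $p$? Primes $q\le\sqrt x$ dividing $pm+h$ are equidistributed with negligible total error. For $q>\sqrt x$ put, for integers $1\le t\le x$,
$$\delta_p(t)=\#\{b\ge1:\ b\le x/t,\ p\mid tb-h\}-\frac x{pt}.$$
The error is then $\sum_{\sqrt x<q\le x}f_i(q)\delta_p(q)$, where about $f_i(q)$ we know only $|f_i(q)|\le\Lambda^*\log q$. An integer $N\le x$ has at most one prime factor $>\sqrt x$, so counting $N=qb\equiv h\pmod p$ and using Mertens gives $\sum_q|\delta_p(q)|\ll x/p$. Hence the error is $O(\Lambda^*\frac xp\log x)$, which is the size of the terms we want to compare. We need to save a factor tending to infinity. The hypotheses do not tell us how $f_i(q)$ correlates with residue classes modulo one given $p$. But such correlations cannot occur for many $p$ at once: averaging over $p$ gives the saving.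

**Lemma 9.** Fix $\sigma\in(0,\frac1{16})$ and an integer $h$ with $1\le|h|\le k$. Let $D\in[x^\sigma,x^{1/8}]$, let $p$ run over the primes in $(D,2D]$, let $w_p\in[-1,1]$, and put $\Delta(t)=\sum_pw_p\delta_p(t)$. Then, uniformly in $D$ and $w$,
$$\sum_{\sqrt x<q\le x}|\Delta(q)|=o\Big(\frac x{\log x}\Big)\qquad(x\to\infty).\tag{6}$$

The trivial bound is $\ll x\sum_p\frac1p\ll_\sigma x/\log x$, so only a factor $o(1)$ is needed. Note that $\sum_p\frac1p\asymp\frac1{\log D}\asymp_\sigma\frac1{\log x}$. Let $x$ be so large that $D>k$ and $D>\log^3x$.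

*Proof.*

**Step 1 (the range $q>x_1:=x/\log^3x$).** Here we bound trivially, gaining because the range is short. First, Mertens gives $\sum_{x_1<q\le x}\frac1q\ll\frac{\log\log x}{\log x}$, so
$$\sum_p\sum_{x_1<q\le x}\frac x{pq}\ll_\sigma\frac{x\log\log x}{\log^2x}.$$
Second, $b\le x/q<\log^3x<D$, so $p\nmid b$, and $p\nmid h$ since $p>k$. Thus $p\mid qb-h$ puts $q$ in a fixed nonzero class modulo $p$, and Brun–Titchmarsh (for an interval of length $x/b\ge x/\log^3x$ starting at $1$) gives $\#\{q\le x/b:p\mid qb-h\}\ll\frac x{bp\log x}$. Summing over $b\le\log^3x$ and over $p$ gives $\ll_\sigma\frac{x\log\log x}{\log^2x}$. Both are $o(x/\log x)$.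

**Step 2 (second moment in the range $\sqrt x<q\le x_1$).** Here we replace primes $q$ by all integers $t$ and compute a variance. Put
$$G(t,b)=\sum_pw_p\Big(1_{p\mid tb-h}-\frac1p\Big),\qquad H(t)=\sum_{b\le x/t}G(t,b).$$
Replacing $x/t$ by $\lfloor x/t\rfloor$ changes $\Delta$ by at most $\sum_p\frac1p\ll1$, so $\Delta(t)=H(t)+O(1)$. The $O(1)$ contributes $O(x_1)=o(x/\log x)$ in total. Let $\sqrt x\le Q\le x_1$ and $B=x/Q$. Expanding the square,
$$\sum_{t\in(Q,2Q]}H(t)^2=\sum_{b,b'\le B}\ \sum_{p,p'}w_pw_{p'}T,$$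
$$T=\#\{t\in J:p\mid tb-h,\ p'\mid tb'-h\}-\frac1{p'}\#\{t\in J:p\mid tb-h\}-\frac1p\#\{t\in J:p'\mid tb'-h\}+\frac{|J|}{pp'},$$
where $J=J_{b,b'}$ is the set of integers $t\in(Q,2Q]$ with $t\le x/\max(b,b')$. It is a block of consecutive integers with $|J|\ll Q$. If $p\mid b$, then $p\nmid tb-h$ for all $t$, since $p\nmid h$. If $p\nmid b$, the number of $t\in J$ with $p\mid tb-h$ is $|J|/p+O(1)$. There are five cases.

* $p\ne p'$, and not both $p\mid b$ and $p'\mid b'$. If neither divisibility holds, the main terms are $\frac{|J|}{pp'}(1-1-1+1)=0$. If exactly one holds, say $p\mid b$, the first two counts vanish and the last two terms cancel up to $O(1)$. So $T=O(1)$, in total $\ll B^2D^2$.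
* $p\mid b$ and $p'\mid b'$ ($p=p'$ allowed). All three counts vanish, and $T=|J|/(pp')\ll Q/D^2$. The number of $(b,p,b',p')$ is at most $(B\sum_p\frac1p)^2\ll B^2$. Total $\ll B^2Q/D^2$.
* $p=p'$ divides exactly one of $b,b'$. As in the first case $T=O(1)$. Total $\ll B^2D$.
* $p=p'$, $p\nmid bb'$, $p\mid b-b'$. The two conditions coincide and $T\ll Q/p+1$. For each $p$ the number of $(b,b')$ is at most $B+B^2/p$. Total $\ll D\big(\frac QD+1\big)\big(B+\frac{B^2}D\big)=BQ+BD+\frac{B^2Q}D+B^2$.
* $p=p'$, $p\nmid bb'(b-b')$. The first count is $0$: otherwise $p\mid t(b-b')$, so $p\mid t$, so $p\mid h$. Hence $T\ll Q/p^2+1/p$. Total $\ll B^2(Q/D+1)$.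

Now $BQ=x$; $B^2Q/D=\frac{x^2}Q\cdot\frac1D\le\frac{x^2}Qx^{-\sigma}$; and $B^2D^2=\frac{x^2}Q\cdot\frac{D^2}Q\le\frac{x^2}Q\cdot\frac{x^{1/4}}{x^{1/2}}\le\frac{x^2}Qx^{-\sigma}$. The remaining terms $B^2Q/D^2,\ B^2D,\ BD,\ B^2$ are dominated by these, as $B,D\ge1$. Hence
$$\sum_{t\in(Q,2Q]}H(t)^2\ll\frac{x^2}Q\Big(\frac Qx+x^{-\sigma}\Big).$$

**Step 3 (back to the first moment).** By Cauchy–Schwarz, $\sum_{t\in(Q,2Q]}|H(t)|\ll x\big((Q/x)^{1/2}+x^{-\sigma/2}\big)$. Summing over $Q=2^l\sqrt x\le x_1$, a geometric series in the first term, gives $\ll x\log^{-3/2}x+x^{1-\sigma/2}\log x=o(x/\log x)$. These intervals cover $(\sqrt x,x_1]$, so with Step 1 this proves (6). $\square$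

**Lemma 10.** Fix $\sigma\in(0,\frac1{16})$. For each $j$, as $x\to\infty$ and uniformly for $D\in[x^\sigma,x^{1/8}]$,
$$\sum_{D<p\le2D}\frac1p\big|f_j(p)-A_j(x)+A_j(x/p)\big|=o(\Lambda^*).$$

*Proof.* In this proof $o(\cdot)$ is for fixed $\sigma$ and uniform in $D$ and in weights $w_p\in[-1,1]$. By (1), for $p\in(D,2D]$,
$$\sum_{m\le x/p}L(pm-j)=\lfloor x/p\rfloor f_j(p)+\sum_{m\le x/p}f_j(m)+\sum_{i\ne j}S_i(p),\qquad S_i(p)=\sum_{m\le x/p}f_i(pm+h),\quad h=i-j\ne0.\tag{7}$$

**Step 1 (isolating the large primes in $S_i(p)$).** The claim is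
$$S_i(p)=\frac xpA_i(x)+\sum_{\sqrt x<q\le x}f_i(q)\delta_p(q)+O\Big(\Lambda^*\frac xp\Big).\tag{8}$$
By additivity $S_i(p)=\sum_{q^a}f_i(q)\,\#\{m\le x/p:q^a\mid pm+h\}$. The prime $q=p$ never divides $pm+h$, since $p>k$. For $q\ne p$ the count is $\frac x{pq^a}+O(1)$.

Powers $q^a\le x+k$ with $a\ge2$ contribute $\ll\Lambda^*\big(\frac xp+\log x\cdot\pi(\sqrt{x+k})\big)\ll\Lambda^*\big(\frac xp+\sqrt x\big)\ll\Lambda^*\frac xp$, as $p\le2x^{1/8}$.

For $a=1$, the primes $q\le\sqrt x$, $q\ne p$, contribute $\frac xpA_i(\sqrt x)+O(\Lambda^*\frac xp)$. The rounding errors are $\ll\Lambda^*\sum_{q\le\sqrt x}\log q\ll\Lambda^*\sqrt x$, and the omitted term $\frac xp\cdot\frac{f_i(p)}p$ is within the error.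

For $a=1$ and $q>\sqrt x$ write $pm+h=qb$. The count equals $\#\{b\ge1:p\mid qb-h,\ qb\le x+h\}$; the condition $m\ge1$ is automatic because $q>k$ makes $qb-h$ positive. Replace $x+h$ by $x$. At most $k$ integers $N=qb$ are affected, and each, being at most $x+k<x^{3/2}$, has at most two prime factors $q>\sqrt x$. So the counts summed over $q$ change by $O(1)$, which costs $\ll\Lambda^*\log x\ll\Lambda^*\frac xp$. The new count is $\frac x{pq}+\delta_p(q)$, and $\frac xpA_i(\sqrt x)+\sum_{\sqrt x<q\le x}f_i(q)\frac x{pq}=\frac xpA_i(x)$. This proves (8).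

**Step 2 (summing over $p$ with weights).** Multiply (7) by $w_p\in[-1,1]$ and sum over $p$. We treat the terms one by one, using $\sum_p\frac1p\ll_\sigma\frac1{\log x}$.

The left side is $o(\log x)\sum_p\frac xp=o(x)$, because $pm-j\ge D-k\to\infty$ and $pm-j\le x$. By (8), Lemma 9 and $|f_i(q)|\le\Lambda^*\log x$,
$$\sum_pw_pS_i(p)=\sum_pw_p\frac xpA_i(x)+o(\Lambda^*x)+O\Big(\Lambda^*x\sum_p\frac1p\Big)=\sum_pw_p\frac xpA_i(x)+o(\Lambda^*x).$$
By (4), $\sum_{m\le x/p}f_j(m)=\frac xpA_j(x/p)+O(\Lambda^*\frac xp)$. Replacing $\lfloor x/p\rfloor f_j(p)$ by $\frac xpf_j(p)$ costs in total $O(\Lambda^*D\log x)=o(\Lambda^*x)$. By (5), $\sum_{i\ne j}A_i(x)=-A_j(x)+o(\Lambda^*\log x)$, and this error contributes $o(\Lambda^*\log x)\sum_p\frac xp=o(\Lambda^*x)$. Dividing by $x$,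
$$\sum_p\frac{w_p}p\big[f_j(p)-A_j(x)+A_j(x/p)\big]=o(\Lambda^*).$$
The estimate is uniform in $w$, so we may take $w_p$ to be the sign of the bracket. $\square$

## The slopes $c_j(x)$

Lemma 10 says that $f_j(p)$ is on average equal to a smooth function of $p$, namely $A_j(x)-A_j(x/p)$. We now show that this function is close to a multiple of $\log p$. The point is that the left side $f_j(p)$ does not know $x$, so the function barely changes with $x$, and this makes it nearly additive in $\log p$.

**Lemma 11.** For large $x$ there are numbers $c_j=c_j(x)$ with $|c_j|\le2\Lambda^*$ such that, with $z=x^{1/16}$ and $r_j:=f_j-c_j\log$,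
$$\sum_{q\le z}\frac{|r_j(q)|}q=o(\Lambda^*\log x)\qquad(x\to\infty).$$

*Proof.* Write $X=\log x$ and $g_u(D)=A_j(u)-A_j(u/D)$. Fix $N\ge2$ and let $\sigma=\frac1{16N}$. Until Step 4, $o(1)$ refers to $x\to\infty$ with $N$ fixed, and $x(\sigma)$ denotes a suitable threshold.

**Step 1 (changing $x$).** We show that $g_u(D)$ hardly depends on $u$. By (3), $|g_x(p)-g_x(D)|\ll\Lambda^*$ for $p\in(D,2D]$, and $\sum_p\frac1p=o(1)$. So Lemma 10 gives
$$\sum_{D<p\le2D}\frac1p|f_j(p)-g_x(D)|=o(\Lambda^*)\qquad(D\in[x^\sigma,x^{1/8}]).\tag{9}$$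
Let $D\in[x^\sigma,x^{1/16}]$ and $x'\in[x^{1/2},x]$. Then $D\in[x'^\sigma,x'^{1/8}]$ and $\Lambda(x'^2)\le\Lambda(x^2)$. So (9) holds also with $g_{x'}$ in place of $g_x$, with the same $\Lambda^*=\Lambda(x^2)+1$, uniformly in $x'$. Comparing the two versions and using $\sum_{D<p\le2D}\frac1p\gg\frac1X$, we get
$$g_{x'}(D)=g_x(D)+o(\Lambda^*X).$$

**Step 2 (approximate additivity and the slope).** We show $g_x(D)\approx c_j\log D$. For $D,D'\ge x^\sigma$ with $DD'\le x^{1/16}$, telescoping and Step 1 (with $x'=x/D$) give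
$$g_x(DD')=g_x(D)+g_{x/D}(D')=g_x(D)+g_x(D')+o(\Lambda^*X).$$
Let $D_0=x^\sigma$, so $D_0^N=z$, and put $c_j=g_x(D_0)/\log D_0$. By (3), $|c_j|\le\Lambda^*\big(1+\frac C{\sigma X}\big)\le2\Lambda^*$ for $x\ge x(\sigma)$. By induction, $g_x(D_0^l)=c_j\log D_0^l+o(\Lambda^*X)$ for $1\le l\le N$. For $D\in[D_0^l,D_0^{l+1}]$ with $D\le z$, (3) gives $|g_x(D)-g_x(D_0^l)|\le\Lambda^*(\sigma X+C)$, and $|c_j|\log(D/D_0^l)\le2\Lambda^*\sigma X$. Hence
$$|g_x(D)-c_j\log D|\le4\sigma\Lambda^*X\qquad(D\in[x^\sigma,z],\ x\ge x(\sigma)).$$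

**Step 3 (summing over dyadic intervals).** Insert this in (9). As $|c_j\log(p/D)|\le2\Lambda^*$ for $p\in(D,2D]$, and as $\sum_{D<p\le 2D}\frac1p\ll\frac1{\log D}$,
$$\sum_{D<p\le2D}\frac1p|f_j(p)-c_j\log p|\ll\frac{\sigma\Lambda^*X}{\log D}\qquad(x\ge x(\sigma),\ D\in[x^\sigma,z]),$$
with a constant independent of $\sigma$. Indeed, the error $o(\Lambda^*)$ in (9) is at most $16\sigma\Lambda^*\le\sigma\Lambda^*X/\log D$, and $2\Lambda^*\le\sigma\Lambda^*X$, once $x\ge x(\sigma)$. Sum over $D=2^lx^\sigma\le z$. Comparison with an integral gives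
$$\sum_{l\ge0,\ l\log2\le X/16}\frac1{\sigma X+l\log2}\le\frac1{\sigma X}+\frac1{\log2}\log\Big(1+\frac1{16\sigma}\Big)\ll1+\log\frac1\sigma\qquad(x\ge x(\sigma)),$$
so $\sum_{x^\sigma<q\le z}\frac{|r_j(q)|}q\ll\sigma\big(1+\log\frac1\sigma\big)\Lambda^*X$. Primes $q\le x^\sigma$ satisfy $|r_j(q)|\le3\Lambda^*\log q$ and contribute at most $3\Lambda^*\sum_{q\le x^\sigma}\frac{\log q}q\ll\sigma\Lambda^*X$ for $x\ge x(\sigma)$.

**Step 4 (letting $\sigma\to0$).** The slope depends on $\sigma$, so we let $\sigma$ depend on $x$. By Steps 2 and 3 there are $C=C(k)$ and numbers $x_2<x_3<\cdots\to\infty$ such that for $x\ge x_N$ the numbers $c_j$ constructed with $\sigma_N=\frac1{16N}$ satisfy $|c_j|\le2\Lambda^*$ and $\sum_{q\le z}\frac{|r_j(q)|}q\le C\sigma_N\big(1+\log\frac1{\sigma_N}\big)\Lambda^*X$ for all $j$. For $x\in[x_N,x_{N+1})$ let $c_j(x)$ be the numbers constructed with $\sigma_N$. Since $N\to\infty$ as $x\to\infty$ and $\sigma_N\big(1+\log\frac1{\sigma_N}\big)\to0$, the lemma follows. $\square$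

## From almost all primes to every small prime

Lemma 11 is about averages. We return to (1) with a small prime power $d$ and long $m$, as in the descent. But now we measure the size of $r_i$ and not of $f_i$, and we average over $m$ instead of avoiding bad primes.

**Proposition 12.** With $c_j(x)$ as in Lemma 11 and $z=x^{1/16}$, we have $|f_j(p)-c_j(x)\log p|\le\varepsilon_1(x)\Lambda^*\log p$ for all $p\le z^\theta$ and all $j$, where $\varepsilon_1(x)\to0$ as $x\to\infty$.

*Proof.* Fix $j$. Let either $d=1$, or $d=p^r$ with $p\le z^\theta$ and $r$ minimal with $d>z^\theta$, so $d\le z^{2\theta}=z^{\eta/2}$. Let $M=\lfloor z/(3d)\rfloor\ge\frac14z^{1-\eta/2}$. For $m\in(M,2M]$ put $N_j=m$ and $N_i=dm+i-j$ $(i\ne j)$; all $N_i\le z$. By Lemma 4, with $z$ in the role of $x$, there is a set $\mathcal M\subset(M,2M]$ of at least $\frac34M$ values $m$ for which no $N_i$ has a prime factor $>z^{1-\eta}$.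

**Step 1 (the $r_i(N_i)$ are small on average).** We bound $\sum_{m\in\mathcal M}\sum_i|r_i(N_i)|$, using that $r_i$ is additive and $|r_i(q)|\le3\Lambda^*\log q$. So we sum $|r_i(q)|$ over all $i,m$ and all prime powers $q^a\mid N_i$.

Suppose $i=j$ or $q\nmid d$. Then $q^a\mid N_i$ for at most $M/q^a+1$ values of $m$. For $a=1$, where $q\le z^{1-\eta}$, the contribution is at most
$$M\sum_{q\le z}\frac{|r_i(q)|}q+O(\Lambda^*z^{1-\eta})=o(M\Lambda^*\log x)$$
by Chebyshev and Lemma 11, as $z^{1-\eta}=o(M)$. For $a\ge2$, $q^a\le z$, it is $\ll\Lambda^*(M+\sqrt z)\ll\Lambda^*M$.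

Suppose $i\ne j$ and $q=p\mid d$. Since $d=p^r>z^\theta>k\ge|i-j|$, we have $v_p(i-j)<r$, so $v_p(dm+i-j)=v_p(i-j)$. The contribution for each $m$ is at most $3\Lambda^*v_p(i-j)\log p\le3\Lambda^*\log k$.

Hence some $m\in\mathcal M$ has $\sum_i|r_i(N_i)|=o(\Lambda^*\log x)$, uniformly in $d$.

**Step 2 (inserting in (1)).** We extract $r_j(d)$. For this $m$ put $f_i=c_i\log+r_i$ into (1), that is, into (2), with $n=dm-j\to\infty$. We have $\log(dm+i-j)=\log(dm)+O(1/(dm))$, $\log d+\log m=\log(dm)$, $|c_i|\le2\Lambda^*$ and $L(n)=o(\log x)$. So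
$$r_j(d)=-\Big(\sum_ic_i\Big)\log(dm)+o(\Lambda^*\log x).\tag{10}$$
Take $d=1$: here $r_j(1)=0$ and $\log m\gg\log x$, so $\sum_ic_i=o(\Lambda^*)$. Now take $d=p^r$: since $\log(dm)\ll\log x$, (10) gives $r|r_j(p)|=|r_j(d)|=o(\Lambda^*\log x)$. As $r\log p\ge\theta\log z=\frac\theta{16}\log x$, we get $|r_j(p)|=o(\Lambda^*)\log p$, uniformly in $p\le z^\theta$. $\square$

## Closing the inequality for $\Lambda$

We finish the proof of Theorem 3(i). Let $\gamma_j=f_j(2)/\log2$ and $\gamma=\max_j|\gamma_j|$.

**Step 1 (a fixed slope).** We replace the slope $c_j(x)$, which may vary with $x$, by the constant $\gamma_j$. Proposition 12 with $p=2$ gives $|\gamma_j-c_j(x)|\le\varepsilon_1(x)\Lambda^*$. Combining it with the same proposition for general $p$,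
$$\Big|\frac{f_j(p)}{\log p}-\gamma_j\Big|\le2\varepsilon_1(x)\big(\Lambda(x^2)+1\big)\qquad(p\le x^{\theta/16},\ 0\le j\le k).\tag{11}$$

**Step 2 ($\Lambda$ is bounded).** The right side of (11) involves $\Lambda$ at $x^2$ while the left side controls it only up to $x^{\theta/16}$. Proposition 8 bridges the gap. With $y=x^{\theta/16}$ and $B=32/\theta$ we have $y^B=x^2$, so there is a constant $C\ge1$ with $\Lambda(x^2)\le C(\Lambda(y)+1)$, hence $\Lambda(x^2)+1\le C(\Lambda(y)+2)$, for large $x$. By (11),
$$\Lambda(x^{\theta/16})\le\gamma+2\varepsilon_1(x)\,C\,\big(\Lambda(x^{\theta/16})+2\big).$$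
As soon as $2\varepsilon_1(x)C\le\frac14$, this gives $\Lambda(x^{\theta/16})\le\frac43\gamma+\frac23$. So $\Lambda$ is bounded. This is the point where the polynomial growth bound is good enough: a constant factor $C$ is harmless in front of $\varepsilon_1(x)\to0$.

**Step 3 (the functions are logarithms).** Now fix $p$ and let $x\to\infty$ in (11). The right side tends to $0$ because $\Lambda$ is bounded, so $f_j(p)=\gamma_j\log p$ for every prime $p$. By complete additivity $f_j(n)=\gamma_j\log n$ for all $n$. Finally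
$$L(n)=\Big(\sum_j\gamma_j\Big)\log n+O(1/n)=o(\log n)$$
forces $\sum_j\gamma_j=0$. This proves Theorem 3(i), and with it Theorem 3(ii), Theorem 2 and Theorem 1. $\blacksquare$
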